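\title{Bounded window mean-payoff games are undecidable in dimension three}

\begin{abstract}
In a bounded window mean-payoff game, two players move a token on a finite graph whose edges carry weight vectors in $\mathbb{Z}^k$. Player~1 wins a play if there is a bound $l$ such that, from every sufficiently late position and in every dimension, the sum of the weights becomes nonnegative within $l$ steps. We show that deciding the winner is undecidable for every fixed $k\ge 3$, already for weights in $\{-1,0,1\}$. The proof reads the deficits of open windows as counters truncated at zero and makes player~1 simulate a counter machine by moving units between dimensions. We also show that a winning player~1 can use one bound $l$ for all plays. The problem is therefore r.e.-complete for every fixed $k\ge3$, and no computable function bounds the window size or the memory that player~1 needs.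
\end{abstract}

\section{Introduction}\label{sec:intro}

Two players move a token along the edges of a finite graph. Each edge carries a vector of integer weights, and player~1 wants the weights to be nonnegative on average in every coordinate. A condition on the limit of the averages says nothing about how long a loss may wait before it is repaid. A window objective adds a deadline: starting from any late enough position, the accumulated weight must become nonnegative within a bounded number of steps. This paper is about the version in which the deadline is not prescribed and only has to exist.

\subsection{Games and windows}

A \emph{$k$-dimensional game} is a tuple $G=(S_1,S_2,E,k,w)$, where $S=S_1\uplus S_2$ is a finite set of states, $S_a$ is the set of states of player~$a$, the edge relation $E\subseteq S\times S$ gives every state at least one outgoing edge, $k\ge1$, and $w\colon E\to\mathbb{Z}^k$ is the weight function. A \emph{play} is an infinite sequence $\pi=s_0s_1s_2\dots$ with $(s_m,s_{m+1})\in E$ for all $m$. A \emph{strategy} of player~$a$ is an arbitrary function that maps each finite prefix $s_0\dots s_m$ with $s_m\in S_a$ to a successor of $s_m$, and a play is \emph{consistent} with it if $s_{m+1}$ is the prescribed successor whenever $s_m\in S_a$. A player \emph{wins}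 a set $\Omega$ of plays from a state $s$ if that player has a strategy such that all consistent plays from $s$ lie in $\Omega$. If player~1 wins $\Omega$ from $s$, then player~2 does not win the complement of $\Omega$ from $s$, because any two strategies of the two players have a common consistent play. We refer to player~1 as ``she'' and to player~2 as ``he''.

Fix a play $\pi$. For a dimension $p$ and positions $j\le m$ let
\[
w_p[j,m]=\sum_{r=j}^{m-1}w(s_r,s_{r+1})(p),
\]
so that $w_p[m,m]=0$. The \emph{window of dimension $p$ opened at $j$ closes within $l$ steps} if $w_p[j,j+d]\ge0$ for some $d$ with $1\le d\le l$. The position $j$ is \emph{$l$-good} if this holds in every dimension $p$, where $d$ may depend on $p$. The \emph{fixed} and \emph{bounded window mean-payoff objectives} are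
\[
\mathrm{FWMP}(l)=\{\pi \mid \exists i\ \forall j\ge i:\ j \text{ is $l$-good}\},
\qquad
\mathrm{BWMP}=\bigcup_{l\ge1}\mathrm{FWMP}(l).
\]
Both are \emph{prefix-independent}: a play belongs to the set if and only if one, or equivalently every, suffix does. An $l$-good position is $l'$-good for all $l'\ge l$, so $\mathrm{FWMP}(l)\subseteq\mathrm{FWMP}(l+1)$. This monotonicity also gives the criterion by which player~2 wins in several arguments below:
\begin{equation}\label{eq:criterion}
\text{if } j_r\to\infty,\ l_r\to\infty \text{ and } j_r \text{ is not $l_r$-good for each } r,\ \text{ then } \pi\notin\mathrm{BWMP}.
\end{equation}
Indeed, for a given $l$, none of the positions $j_r$ with $l_r\ge l$ is $l$-good.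

A play in $\mathrm{BWMP}$ has nonnegative mean payoff in every dimension. If all positions $j\ge i$ are $l$-good, cut the play from $i$ on into consecutive blocks of length at most $l$ with nonnegative sum in dimension $p$; then $w_p[i,m]\ge -lK$ for all $m\ge i$, where $K$ bounds the absolute values of the weights, and so $\liminf_m w_p[0,m]/m\ge0$. The converse fails in the smallest game in which player~2 can wait.

\begin{example}[The waiting game]\label{ex:wait}
Let $k=1$, $S_1=\{a\}$, $S_2=\{d\}$, with edges $a\to d$ of weight $-1$, $d\to d$ of weight $0$ and $d\to a$ of weight $+1$. All sums $w_1[0,m]$ from $a$ lie in $\{-1,0\}$, so every play has mean payoff $0$. If player~2 stays at $d$ forever, all late positions are $1$-good. If he waits a bounded number of steps at each visit, the play is again in $\mathrm{BWMP}$. But if he takes the loop $r$ times at his $r$-th visit, the window opened at the $r$-th visit to $a$ does not close within $r$ steps, and he wins by~\eqref{eq:criterion}.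
\end{example}

\subsection{The problem and the results}

The \emph{bounded window mean-payoff problem} asks, given a game $G$ and a state $s$, whether player~1 wins $\mathrm{BWMP}$ from $s$. We take from \cite{CDRR} the question whether it is decidable for two-player multi-dimensional games. Three known results frame it. For $k=1$ the problem is decidable, in $\mathrm{NP}\cap\mathrm{coNP}$ \cite{CDRR}. In multiple dimensions the \emph{fixed window problem}, which asks whether player~1 wins $\mathrm{FWMP}(l)$ for a given $l$, is EXPTIME-complete. The bounded problem in two-player multi-dimensional games is non-primitive recursive hard.

All three are compatible with decidability, and there is a natural route toward it. The sets $W_l$ of states from which player~1 wins $\mathrm{FWMP}(l)$ are computable and form an increasing chain of subsets of the finite set $S$, so the chain is constant from some index $L$ on. One would guess that $W_L$ is the winning set for $\mathrm{BWMP}$ and that $L$, however large, is bounded by a computable function of $G$. The first half of this guess is right and the second is wrong.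

\begin{theorem}\label{thm:main}
There is a computable map $M\mapsto(G_M,b)$ from deterministic two-counter machines to pairs of a $3$-dimensional game with weights in $\{-1,0,1\}$ and one of its states, such that:
\begin{itemize}
\item[(a)] if $M$ halts, then for some $l$ player~1 has a strategy from $b$ such that every position $j\ge0$ of every consistent play is $l$-good;
\item[(b)] if $M$ does not halt, then player~2 has a strategy from $b$ such that every consistent play lies outside $\mathrm{BWMP}$.
\end{itemize}
Consequently the bounded window mean-payoff problem is undecidable for every fixed dimension $k\ge3$, with weights in $\{-1,0,1\}$.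
\end{theorem}

Recall that a decision problem is \emph{recursively enumerable} (r.e.) if some algorithm terminates exactly on its positive instances, and \emph{r.e.-complete} (or $\Sigma^0_1$-complete) if, in addition, every r.e.\ problem reduces to it by a computable map that sends positive instances to positive instances and negative ones to negative ones.

\begin{theorem}\label{thm:second}
\begin{itemize}
\item[(i)] In every game, player~1 wins $\mathrm{BWMP}$ from $s$ if and only if there is a single $l$ such that she wins $\mathrm{FWMP}(l)$ from $s$.
\item[(ii)] The bounded window mean-payoff problem is recursively enumerable, and it is r.e.-complete for every fixed $k\ge3$. Its complement is not r.e.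
\item[(iii)] No computable function of $(G,s)$ bounds, on positive instances, the least $l$ for which player~1 wins $\mathrm{FWMP}(l)$. No computable function bounds the memory that player~1 needs, although finite memory always suffices when she wins.
\end{itemize}
\end{theorem}

We do not settle the case $k=2$.

Section~\ref{sec:deficits} turns open windows into counters. Section~\ref{sec:game} builds an $(n+1)$-dimensional game from an $n$-counter machine and plays it on two one-counter machines. Sections~\ref{sec:halt} and~\ref{sec:nohalt} give the winning strategies of the two players; the second needs the machine to have no cyclic run, which Section~\ref{sec:acyclic} arranges with two counters. Section~\ref{sec:uniform} proves Theorem~\ref{thm:second}.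

\section{Deficits}\label{sec:deficits}

At a given time many windows may be open in one dimension, but a single number tells how much is needed to close them all. Fix a play $\pi$, a dimension $p$ and a \emph{reference time} $t$. For $m\ge t$ the \emph{deficit} is
\[
D^t_p(m)=\max_{t\le j\le m}\bigl(-w_p[j,m]\bigr).
\]
It is nonnegative, because $j=m$ contributes $0$.

\begin{lemma}\label{lem:deficit}
Let $t\le j$.
\begin{itemize}
\item[(a)] $D^t_p(t)=0$ and $D^t_p(m+1)=\max\bigl(0,\,D^t_p(m)-w(s_m,s_{m+1})(p)\bigr)$ for $m\ge t$.
\item[(b)] If $m>j$ and $D^t_p(m)=0$, then the window of dimension $p$ opened at $j$ closes within $m-j$ steps.
\item[(c)] If $D^t_p(j)=0$ and $D^t_p(m')>0$ for all $m'$ with $j<m'\le m$, then $w_p[j,m']=-D^t_p(m')<0$ for these $m'$.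
\end{itemize}
\end{lemma}

\begin{proof}
(a) In the maximum that defines $D^t_p(m+1)$, the index $m+1$ contributes $0$, and an index $j'\le m$ contributes $-w_p[j',m]-w(s_m,s_{m+1})(p)$. (b) By definition $-w_p[j,m]\le D^t_p(m)=0$. (c) At each step from $j$ to $m$ the new deficit is positive, so the maximum in (a) is attained by its second argument; sum these equalities.
\end{proof}

By (a), a deficit is a counter that a weight $-1$ increments and a weight $+1$ decrements, except that a decrement at $0$ is silently ignored. The objective keeps these counters bounded.

\begin{lemma}\label{lem:bounded}
If the weights lie in $\{-1,0,1\}$ and $\pi\in\mathrm{BWMP}$, then for every $t$ and $p$ the sequence $(D^t_p(m))_{m\ge t}$ is bounded.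
\end{lemma}

\begin{proof}
Choose $l$ and $i\ge t$ such that all positions $j\ge i$ are $l$-good. We first bound the deficit with reference time $i$. Let $m\ge i$ and let $j\in[i,m]$ be the largest index with $D^i_p(m)=-w_p[j,m]$. Since $j$ is $l$-good, there is $j'\in[j+1,j+l]$ with $w_p[j,j']\ge0$. If $j'\le m$, then $-w_p[j,m]=-w_p[j,j']-w_p[j',m]\le -w_p[j',m]$, so $j'$ attains the maximum as well, against the choice of $j$. Hence $j'>m$, so $m-j<l$, and $D^i_p(m)\le m-j\le l$ because each weight is at least $-1$.

Now let $m\ge i$ and $j\in[t,m]$. If $j\ge i$, then $-w_p[j,m]\le D^i_p(m)\le l$. If $j<i$, then $-w_p[j,m]=-w_p[j,i]-w_p[i,m]\le D^t_p(i)+l$. Thus $D^t_p(m)\le D^t_p(i)+l$ for all $m\ge i$.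
\end{proof}

Two one-dimensional plays mark the limits of this lemma. Bounded deficits do not imply $\mathrm{BWMP}$: in the waiting game all deficits are at most $1$. And a deficit that never returns to $0$ does not exclude $\mathrm{BWMP}$: the play with weights $-1,0,0,0,\dots$ has $D^0(m)=1$ for all $m\ge1$, yet all positions $j\ge1$ are $1$-good. A positive deficit hurts player~1 only if the window that witnesses it was opened late, which is why the reference time is a parameter.

The ignored decrement is the obstacle to simulating a counter machine. We make it visible by pairing every decrement with an increment elsewhere. For dimensions $p\ne q$, the \emph{transfer} $p\to q$ is the weight vector with $+1$ in dimension $p$, with $-1$ in dimension $q$, and with $0$ elsewhere. By Lemma~\ref{lem:deficit}(a) it raises $D^t_q$ by $1$, lowers $D^t_p$ by $1$ if $D^t_p>0$, and changes nothing else. A transfer $p\to q$ taken at a time $m\ge t$ with $D^t_p(m)=0$ is an \emph{overdraft} (relative to $t$). Write $|D^t(m)|=\sum_pD^t_p(m)$ for the total deficit. An overdraft raises the total by $1$, and every other transfer preserves it.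

\begin{lemma}\label{lem:overdraft}
Let the weights lie in $\{-1,0,1\}$, let $\pi\in\mathrm{BWMP}$, and suppose that from time $t$ on every edge of $\pi$ carries a transfer or the zero vector. Then $\pi$ contains only finitely many overdrafts relative to $t$.
\end{lemma}

\begin{proof}
The total $|D^t(m)|$ equals the number of overdrafts between $t$ and $m$, and it is bounded by Lemma~\ref{lem:bounded}.
\end{proof}

\section{The game of a counter machine}\label{sec:game}

\subsection{Counter machines}

A \emph{deterministic $n$-counter machine} $M$ has a finite set $Q$ of states, an initial state $q_0$, a halting state $h$, and counters $c_1,\dots,c_n$ with values in $\mathbb{N}$. Each state $q\ne h$ carries one instruction of one of two kinds: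
\begin{itemize}
\item \emph{increment of $c_i$}: set $c_i:=c_i+1$ and go to $q'$;
\item \emph{test of $c_i$}: if $c_i=0$ go to $q_=$, else set $c_i:=c_i-1$ and go to $q_+$.
\end{itemize}
A \emph{configuration} is a tuple $(q,c_1,\dots,c_n)$. From each configuration there is one \emph{run}, which ends when it reaches $h$ and is infinite otherwise. The machine \emph{halts} if its run from $(q_0,0,\dots,0)$ reaches $h$. The halting problem is r.e.-complete, hence undecidable, already for $n=2$ \cite{Minsky}. We call $M$ \emph{acyclic} if every infinite run of $M$, from \emph{any} configuration, visits infinitely many configurations.

\begin{proposition}\label{prop:red}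
From an acyclic $n$-counter machine $M$, $n\ge1$, one can compute an $(n+1)$-dimensional game $G(M)$ with weights in $\{-1,0,1\}$ and a state $b$ for which items \textup{(a)} and \textup{(b)} of Theorem~\ref{thm:main} hold.
\end{proposition}

\subsection{The construction}

The dimensions are $0,1,\dots,n$. The deficit in dimension $i\ge1$ stands for the counter $c_i$, and the deficit in dimension $0$ is a \emph{pool} from which increments draw and to which decrements return. Player~1 executes the instructions of $M$, and at a test she chooses the branch. She can cheat in two ways. Taking the branch $q_+$ when the counter is zero is an overdraft, which Lemma~\ref{lem:overdraft} limits without any action of player~2. Taking the branch $q_=$ when the counter $c_i$ is positive leaves a window open in dimension $i$; here we let player~2 \emph{challenge} the claim and wait, as in Example~\ref{ex:wait}. While he waits, the other dimensions receive $+1$ at each step. If they received $0$, he could challenge a true claim and hold open a window in some other dimension.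

Since $\mathrm{BWMP}$ is prefix-independent, finitely many cheats of either kind cost nothing. The game therefore restarts the simulation after every halt and every challenge, so that player~1 has to reach $h$ again and again, eventually without cheating. A restart has two parts. At a state $b$ she chooses her budget and empties the pool, which gives the windows of dimension $0$ an occasion to close. At states $e_1,\dots,e_n$ she moves all units into the pool and claims, subject to challenge, that each counter is zero.

Let $\chi_i$ be the vector with $0$ in dimension $i$ and $+1$ in all other dimensions. The states of player~1 are $Q\cup\{b,e_1,\dots,e_n\}$, with the following edges.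
\begin{itemize}
\item For $q$ an increment of $c_i$: an edge $q\to q'$ with the transfer $0\to i$.
\item For $q$ a test of $c_i$: an edge $q\to q_+$ with the transfer $i\to0$, and an edge $q\to z_q$ of weight $0$.
\item An edge $h\to b$ of weight $0$.
\item A loop at $b$ with the transfer $0\to1$, and an edge $b\to e_1$ of weight $0$.
\item For $1\le i\le n$: a loop at $e_i$ with the transfer $i\to0$, and an edge $e_i\to z_{e_i}$ of weight $0$.
\end{itemize}
The states of player~2 are the \emph{claim states} $z_q$ ($q$ a test) and $z_{e_i}$, and the \emph{challenge states} $\mathit{ch}_1,\dots,\mathit{ch}_n$. The state $z_q$ with $q$ a test of $c_i$, and the state $z_{e_i}$, are said to \emph{claim on dimension $i$}; the claim is that the deficit in dimension $i$ is $0$. The edges are the following.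
\begin{itemize}
\item From a state $z$ that claims on dimension $i$: a \emph{challenge edge} $z\to\mathit{ch}_i$ and an \emph{accept edge}, both of weight $0$. The accept edge leads from $z_q$ to $q_=$, from $z_{e_i}$ to $e_{i+1}$ if $i<n$, and from $z_{e_n}$ to $q_0$.
\item For $1\le i\le n$: a loop at $\mathit{ch}_i$ and an \emph{exit edge} $\mathit{ch}_i\to b$, both of weight $\chi_i$.
\end{itemize}
Every state has a successor, and no two listed edges share both endpoints, so $w$ is well defined. The states in $Q$ and the states $z_q$ with $q\in Q$ are the \emph{simulation states}. From outside, they can be entered only by the edge $z_{e_n}\to q_0$, and they can be left only by $h\to b$ or by a challenge edge.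

\subsection{Two one-counter machines}

For $n=1$ the game has dimensions $0$ and $1$, and the three nonzero weights are $0\to1=(+1,-1)$, $1\to0=(-1,+1)$ and $\chi_1=(+1,0)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,
  one/.style={circle,draw,minimum size=8mm,inner sep=1pt},
  two/.style={rectangle,draw,minimum size=8mm,inner sep=1pt}]
\node[one] (b)  at (0,0)     {$b$};
\node[one] (e)  at (2.2,0)   {$e_1$};
\node[two] (ze) at (4.4,0)   {$z_{e_1}$};
\node[one] (q0) at (6.6,0)   {$q_0$};
\node[one] (q1) at (8.8,0)   {$q_1$};
\node[two] (ch) at (4.4,-1.8){$\mathit{ch}_1$};
\node[two] (zq) at (8.8,-1.8){$z_{q_1}$};
\node[one] (h)  at (8.8,-3.7){$h$};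
\draw[->] (b) edge[loop above] node {$0\to1$} (b);
\draw[->] (e) edge[loop above] node {$1\to0$} (e);
\draw[->] (q1) edge[loop above] node {$1\to0$} (q1);
\draw[->] (ch) edge[loop below] node {$\chi_1$} (ch);
\draw[->] (b) -- (e);
\draw[->] (e) -- (ze);
\draw[->] (ze) -- (q0);
\draw[->] (q0) -- node[above] {$0\to1$} (q1);
\draw[->] (q1) -- (zq);
\draw[->] (zq) -- (h);
\draw[->] (ze) -- (ch);
\draw[->] (zq) -- (ch);
\draw[->] (ch) -- node[below left] {$\chi_1$} (b);
\draw[->] (h) -| (b);
\end{tikzpicture}
\caption{The two-dimensional game $G(M)$ for the one-counter machine that increments its counter at $q_0$, decrements it at $q_1$ until it is zero, and then halts. Circles belong to player~1 and squares to player~2. The labels are the weight vectors $0\to1=(+1,-1)$, $1\to0=(-1,+1)$ and $\chi_1=(+1,0)$; unlabeled edges have weight $(0,0)$.}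
\label{fig:game}
\end{figure}

\begin{example}[A machine that halts]\label{ex:halt}
Let $q_0$ increment $c_1$ and go to $q_1$, and let $q_1$ test $c_1$ with $q_+=q_1$ and $q_==h$. All runs are finite, so the machine is acyclic; Figure~\ref{fig:game} shows its game. The halting run has $c_1\le1$, so player~1 plays with a budget of one unit. If player~2 accepts all claims, the deficits with reference time $0$ are:
\[
\begin{array}{c|cccccccccccc}
m     &0&1&2&3&4&5&6&7&8&9&10&11\\ \hline
s_m   &b&b&e_1&e_1&z_{e_1}&q_0&q_1&q_1&z_{q_1}&h&b&b\\
D_0   &0&0&0&1&1&1&0&1&1&1&1&0\\
D_1   &0&1&1&0&0&0&1&0&0&0&0&1
\end{array}
\]
The first step is the only overdraft; it creates the unit, which then moves back and forth. Time $11$ repeats time $1$. Consecutive zeros of $D_0$ are at most $5$ steps apart and those of $D_1$ at most $3$, so every position is $5$-good by Lemma~\ref{lem:deficit}(b). A challenge at time $4$ or $8$ does not help player~2: two steps later both deficits are $0$, four steps after the last zero of $D_0$, and they are still $0$ when he exits to $b$, where the table starts again.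
\end{example}

\begin{example}[A machine that does not halt]\label{ex:nohalt}
Let $q_0$ test $c_1$ with $q_+=h$ and $q_==u$, and let $u$ increment $c_1$ and go to $u$. The machine does not halt, and it is acyclic because every infinite run ends in the loop at $u$. Let player~2 accept at $z_{q_0}$, and at $z_{e_1}$ let him challenge exactly when $D_1>0$, waiting $r$ steps in his $r$-th challenge and measuring deficits from the end of his last challenge. Player~1 cannot enter $u$ or stay forever in the loop at $b$ or $e_1$, since a deficit would grow without bound. So she passes $z_{e_1}$ infinitely often. If $D_1>0$ there, a window of dimension $1$ opened since the last challenge is still open, and he holds it open for $r$ more steps; if this happens infinitely often, he wins by~\eqref{eq:criterion}. Otherwise, from some time on she arrives at $q_0$ with $D_1=0$ in every round and must take $q_0\to h$, an overdraft, against Lemma~\ref{lem:overdraft}. She can shift the new unit from one dimension to the other, but only a challenge could destroy it.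
\end{example}

\section{If the machine halts, player 1 wins}\label{sec:halt}

Suppose $M$ halts, and let $N\ge1$ bound $c_1+\dots+c_n$ in every configuration of the halting run. Throughout this section the reference time is $0$, and we write $D=(D_0,\dots,D_n)$ for the current vector of deficits. Player~1 uses the budget $N$ and never makes a false claim. Her strategy $\sigma$ is:
\begin{itemize}
\item at $b$, take the loop if $D_0>0$ or $|D|<N$, and otherwise go to $e_1$;
\item at $e_i$, take the loop if $D_i>0$, and otherwise go to $z_{e_i}$;
\item at a test $q$ of $c_i$, go to $q_+$ if $D_i>0$, and otherwise go to $z_q$.
\end{itemize}
Her other moves are forced. Every claim state on dimension $i$ is reached with $D_i=0$, by the definition of $\sigma$.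

\subsection*{Step 1: the total deficit stays at most $N$.}
Suppose a consistent play is at $b$ with $|D|\le N$, as it is at time $0$. We follow it until it next arrives at $b$ from another state.

\emph{Loading.} A loop step at $b$ with $D_0>0$ lowers $D_0$ and preserves $|D|$. A loop step with $D_0=0$ is taken only if $|D|<N$; it keeps $D_0=0$ and raises $|D|$ by $1$. So the play leaves $b$ after finitely many steps, with $D_0=0$ and $|D|=N$.

\emph{Emptying.} A loop step at $e_i$ is taken with $D_i>0$, so it lowers $D_i$ and preserves $|D|$. The play leaves $e_i$ after finitely many steps with $D_i=0$, and the loops at $e_j$ with $j>i$ do not change $D_i$. If no claim $z_{e_i}$ is challenged, $q_0$ is reached with $D=(N,0,\dots,0)$.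

\emph{Simulation.} As long as player~2 accepts, the successive visits to $Q$ follow the halting run, and at the configuration $(q,c_1,\dots,c_n)$ we have $D=(N-\sum_ic_i,\,c_1,\dots,c_n)$. This holds at $q_0$. At an increment of $c_i$ the counter sum of the next configuration is at most $N$, so $D_0\ge1$, and the transfer $0\to i$ lowers $D_0$ and raises $D_i$; this is where the choice of $N$ is used. At a test with $c_i>0$ the transfer $i\to0$ lowers $D_i$ and raises $D_0$. At a test with $c_i=0$ the play goes through $z_q$ to $q_=$ and $D$ is unchanged. So without a challenge the play reaches $h$ and then $b$ after finitely many steps, with $|D|=N$.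

\emph{Challenge.} The play enters $\mathit{ch}_i$ with $D_i=0$. An edge of weight $\chi_i$ keeps $D_i=0$ and lowers every other positive deficit. The play stays at $\mathit{ch}_i$ forever or returns to $b$ with $|D|\le N$.

By induction, $|D|\le N$ at all times, and the only phase that can last forever is a challenge.

\subsection*{Step 2: every deficit is zero infinitely often.}
Let $\pi$ be a play from $b$ consistent with $\sigma$. If $\pi$ eventually stays at $\mathit{ch}_i$, then $D_i=0$ there and all other deficits fall to $0$ and stay $0$. Otherwise all phases are finite, so the edge $b\to e_1$ is taken infinitely often, each time with $D_0=0$, and each time $z_{e_1}$ is reached afterward with $D_1=0$. This settles the dimensions $0$ and $1$.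

Let $i\ge2$. If $z_{e_i}$ is visited infinitely often, then $D_i=0$ at these visits. The remaining case is that player~2 keeps interrupting the restart before counter $i$ is emptied: from some visit to $b$ on, $z_{e_i}$ is never visited. From then on $e_i$ is not visited, because its loop is finite and leads to $z_{e_i}$, and no simulation state is visited, because the way from $b$ to $q_0$ passes through $z_{e_i}$. So the play uses only $b$ and the states $e_j$, $z_{e_j}$, $\mathit{ch}_j$ with $j<i$. None of the edges among them raises $D_i$: the loop at $b$ raises only $D_1$, the loops at $e_j$ raise only $D_0$, and the other weights are nonnegative. Every return to $b$ is by an exit edge of weight $\chi_j$ with $j\neq i$, which has $+1$ in dimension $i$. There are infinitely many returns, so $D_i$ falls to $0$ and stays $0$.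

This last case is the reason why the exit edge has weight $\chi_j$. With weight $0$, player~2 could challenge at $z_{e_1}$ and exit at once, as many times as he liked, and leave a positive $D_2$ untouched.

\subsection*{Step 3: a uniform window size.}
Step~2 says that in each play the gaps between zeros of $D_p$ are finite, and we need one bound for all gaps in all plays. It comes from the finiteness of the state space. The move of $\sigma$ depends only on the pair $(s,D)$, and the next value of $D$ depends only on $D$ and the edge taken. Let $H$ be the directed graph whose vertices are the pairs $(s,D)$ that occur in plays from $b$ consistent with $\sigma$, with an edge from $(s,D)$ for the move of $\sigma$ if $s\in S_1$ and for every move if $s\in S_2$. Plays from $b$ consistent with $\sigma$ correspond exactly to infinite paths of $H$ from $(b,0)$. By Step~1, $D\in\{0,\dots,N\}^{n+1}$, so $H$ has a finite number $V$ of vertices.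

Suppose $D_p>0$ at $V+1$ consecutive positions of a consistent play. Two of them give the same vertex of $H$, so $H$ has a cycle, reachable from $(b,0)$, along which $D_p>0$. The path that goes to this cycle and repeats it forever is a consistent play in which $D_p$ is zero only finitely often, against Step~2. Hence for every $j\ge0$ and every $p$ one of the positions $j+1,\dots,j+V+1$ has $D_p=0$. By Lemma~\ref{lem:deficit}(b), every position of every consistent play is $(V+1)$-good. This proves item~(a) of Proposition~\ref{prop:red}; acyclicity was not used.

\section{If the machine does not halt, player 2 wins}\label{sec:nohalt}

Suppose $M$ is acyclic and does not halt. Player~2 challenges exactly the false claims, and the point is to choose the reference time against which a claim is judged. With reference time $0$, all his challenges might hold open one and the same old window, which does player~1 no harm, as the play $-1,0,0,\dots$ of Section~\ref{sec:deficits} shows. He therefore resets the reference time after each challenge. His strategy $\tau$ is: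
\begin{itemize}
\item at a state that claims on dimension $i$, reached at time $m$, let $t$ be the time of the last arrival at $b$ from a challenge state ($t=0$ if there was none); accept if $D^t_i(m)=0$, and challenge otherwise;
\item in the $r$-th challenge, take the loop at the challenge state exactly $r$ times, then exit.
\end{itemize}
Let $\pi$ be a play from $b$ consistent with $\tau$. We show $\pi\notin\mathrm{BWMP}$.

\subsection*{Case 1: infinitely many challenges.}
Let the $r$-th challenge be made at time $m$ on dimension $i$ with reference time $t_r$, so that $D^{t_r}_i(m)>0$. Since $D^{t_r}_i(t_r)=0$, there is a last time $j_r\in[t_r,m)$ with $D^{t_r}_i(j_r)=0$. By Lemma~\ref{lem:deficit}(c), $w_i[j_r,m']<0$ for $j_r<m'\le m$. The challenge edge and the $r$ loop steps that follow have weight $0$ in dimension $i$, so $w_i[j_r,m']<0$ for $j_r<m'\le m+1+r$. In particular $j_r$ is not $r$-good. For $r\ge2$, $t_r$ is the time at which the $(r-1)$-st challenge ends, so $t_r\to\infty$ and $j_r\to\infty$. By~\eqref{eq:criterion}, $\pi\notin\mathrm{BWMP}$.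

\subsection*{Case 2: finitely many challenges.}
Each challenge ends, so there is a final reference time $t$, after which no challenge state is visited. Write $D=D^t$, and suppose for contradiction that $\pi\in\mathrm{BWMP}$. After time $t$ all claims are accepted, hence true with respect to $D$, and every edge carries a transfer or the zero vector. By Lemma~\ref{lem:bounded} the vector $D$ takes finitely many values, and by Lemma~\ref{lem:overdraft} there is a time $t_1\ge t$ after which no overdraft occurs. After $t_1$ the following hold.
\begin{itemize}
\item[(A)] \emph{The play does not take the loop at $b$, or at some $e_i$, forever.} Each step of the loop is a transfer that is not an overdraft, so it lowers $D_0$, respectively $D_i$.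
\item[(B)] \emph{While the play stays in simulation states, the tuples $(q,D_1,\dots,D_n)$ at its visits to $Q$ are successive configurations of a run of $M$.} At an increment of $c_i$ the transfer $0\to i$ raises $D_i$ by $1$. The edge $q\to q_+$ of a test of $c_i$ is not an overdraft, so it is taken with $D_i>0$ and lowers $D_i$ by $1$. The path $q\to z_q\to q_=$ contains a true claim, so $D_i=0$, and $D$ is unchanged. In each case the other deficits among $D_1,\dots,D_n$ are unchanged.
\item[(C)] \emph{The play does not stay in simulation states forever.} Otherwise it would never visit $h$, whose only edge leads to $b$, and by (B) it would follow an infinite run of $M$ with finitely many configurations, which acyclicity forbids.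
\end{itemize}
The play visits $b$ after $t_1$. Indeed, from a state $e_i$ or $z_{e_i}$ it reaches $q_0$ by (A), since all claims are accepted, and from a simulation state it reaches $b$ by (C), since without a challenge the only way out is $h\to b$. From this visit to $b$ the play leaves by (A) and passes through $e_1,z_{e_1},\dots,e_n,z_{e_n}$ to $q_0$. At $z_{e_i}$ we have $D_i=0$, and the loops at $e_j$ with $j>i$ do not change $D_i$. So $q_0$ is entered with $D_1=\dots=D_n=0$, and by (B) the play now follows the run of $M$ from its initial configuration. That run never reaches $h$, so the play stays in simulation states forever, against (C). Hence $\pi\notin\mathrm{BWMP}$.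

This proves item~(b) and completes the proof of Proposition~\ref{prop:red}. \qed

\medskip
Acyclicity enters only through (C). There it is applied to a run that starts after finitely many cheats, from a configuration over which player~2 has no control. An unbounded run from the initial configuration alone is not enough.

\begin{example}\label{ex:cyclic}
Let $n=1$, let $q_0$ test $c_1$ with $q_==u$ and $q_+=v$, let $u$ increment $c_1$ and go to $u$, and let $v$ increment $c_1$ and go to $q_0$. The run from $(q_0,0)$ is infinite and unbounded, but the run from $(q_0,1)$ alternates between $(q_0,1)$ and $(v,0)$. In the game, let player~1 take no loop at $b$ or $e_1$ and always move $q_0\to v$. Until $q_0$ is reached all weights are nonnegative, and afterward they alternate between $(-1,+1)$ and $(+1,-1)$. Every position is $2$-good, so one overdraft wins the game although the machine does not halt.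
\end{example}

\section{Acyclic machines and the proof of Theorem~\ref{thm:main}}\label{sec:acyclic}

It remains to make a two-counter machine acyclic without changing whether it halts. One extra counter does it at once.

\begin{lemma}\label{lem:clock}
From a two-counter machine $M$ one can compute an acyclic three-counter machine that halts if and only if $M$ halts.
\end{lemma}

\begin{proof}
Insert before each instruction of $M$ an increment of a new counter $c_3$, which is never tested. Every infinite run increments $c_3$ infinitely often and never decrements it, so it visits infinitely many configurations. The behavior on $c_1,c_2$ is unchanged.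
\end{proof}

Together with Proposition~\ref{prop:red} for $n=3$, this proves Theorem~\ref{thm:main} with dimension $4$ in place of $3$. To save a dimension we store the two counters $a_1,a_2$ of $M$ and the clock $t$ in the single number $2^{a_1}3^{a_2}5^t$ and use a second counter as scratch space. The care needed is that acyclicity concerns all configurations, including those in the middle of a subroutine and those that encode nothing.

\begin{lemma}\label{lem:two}
From a two-counter machine $M$ one can compute an acyclic two-counter machine $\hat M$ that halts if and only if $M$ halts.
\end{lemma}

\begin{proof}
Let $a_1,a_2$ be the counters of $M$, let $x,y$ be those of $\hat M$, and put $p_1=2$, $p_2=3$. Below, ``add $p$ to $y$'' stands for $p$ increments of $y$ through auxiliary states, and every decrement is the positive branch of the test in the same line.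

\emph{The routine $\mathrm{Mult}(p)$}, started at $L_1$:
\begin{itemize}
\item $L_1$: if $x=0$ go to $L_2$; else decrement $x$, add $p$ to $y$, go to $L_1$.
\item $L_2$: if $y=0$ exit; else decrement $y$, add $1$ to $x$, go to $L_2$.
\end{itemize}
From $(x,y)=(v,0)$ it reaches $L_2$ with $(0,pv)$ and exits with $(pv,0)$.

\emph{The routine $\mathrm{Div}(p)$}, started at $B_0$:
\begin{itemize}
\item $B_a$ for $0\le a<p$: if $x=0$, go to $Y$ when $a=0$, and add $a$ to $x$ and go to $R$ when $a>0$; else decrement $x$ and go to $B_{a+1}$ when $a<p-1$, and add $1$ to $y$ and go to $B_0$ when $a=p-1$.
\item $Y$: if $y=0$ exit ``yes''; else decrement $y$, add $1$ to $x$, go to $Y$.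
\item $R$: if $y=0$ exit ``no''; else decrement $y$, add $p$ to $x$, go to $R$.
\end{itemize}
From $(v,0)$ with $v=pu+a$ and $0\le a<p$, the test $x=0$ first succeeds at $B_a$ with $(0,u)$. If $a=0$, the routine exits ``yes'' with $(u,0)=(v/p,0)$. If $a>0$, it enters $R$ with $(a,u)$ and exits ``no'' with $(a+pu,0)=(v,0)$.

Two properties hold from \emph{any} configuration inside a routine. First, the routine exits after finitely many steps. Its control graph has a first cycle, through $L_1$ or through $B_0,\dots,B_{p-1}$, on which $x$ is decremented and never incremented, followed by a cycle through $L_2$, $Y$ or $R$, on which $y$ is decremented and never incremented, and there is no way back to the first cycle. Second, every exit is the zero branch of a test of $y$, so $y=0$ at the exit.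

\emph{The machine $\hat M$} has a state $\mathrm{entry}(q)$ for each state $q$ of $M$, and $\mathrm{entry}(h)$ is its halting state. Its initial state increments $x$ and goes to $\mathrm{entry}(q_0)$. For $q\ne h$, the state $\mathrm{entry}(q)$ tests $x$. If $x=0$, the machine goes to its halting state. Otherwise it increments $x$ to undo the decrement, runs $\mathrm{Mult}(5)$, and then
\begin{itemize}
\item if $q$ is an increment of $a_j$ with target $q'$, runs $\mathrm{Mult}(p_j)$ and goes to $\mathrm{entry}(q')$;
\item if $q$ is a test of $a_j$, runs $\mathrm{Div}(p_j)$ and goes to $\mathrm{entry}(q_+)$ on ``yes'' and to $\mathrm{entry}(q_=)$ on ``no''.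
\end{itemize}
Each $q$ has its own copies of the routines.

\emph{Halting.} Run $\hat M$ from its initial configuration. If $M$ is in the configuration $(q,a_1,a_2)$ after $t$ steps, then the $(t+1)$-st entry state visited is $\mathrm{entry}(q)$, with $y=0$ and $x=2^{a_1}3^{a_2}5^t$. This holds for $t=0$, where $x=1$. It passes from $t$ to $t+1$ because $x\ge1$, multiplication by $p_j$ raises $a_j$ by one, and $p_j$ divides $2^{a_1}3^{a_2}5^{t+1}$ exactly when $a_j>0$, in which case division lowers $a_j$ by one. So $\hat M$ halts if and only if $M$ does.

\emph{Acyclicity.} Take an infinite run of $\hat M$ from an arbitrary configuration. Since routines exit, entry states are visited infinitely often. No instruction leads to the initial state of $\hat M$, so every entry state after the first is reached by the exit of a routine, with $y=0$. There $x=v>0$, since otherwise the run would halt. The routines that follow start with $y=0$ and compute as described, so at the next entry state $x$ equals $5vp$, $5v$ or $5v/p$ with $p\in\{2,3\}$, which is at least $5v/3>v$. The values of $x$ at entry states increase strictly, so the run visits infinitely many configurations. The test $x=0$ at the entry states is there to exclude the value $v=0$, which all three operations fix.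
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $G_M=G(\hat M)$. By Lemma~\ref{lem:two} and Proposition~\ref{prop:red} with $n=2$, this is a $3$-dimensional game, computable from $M$, with (a) and (b). For $k>3$ add dimensions in which all weights are $0$; their windows close in one step, so the $l$-good positions, and with them (a) and (b), are unchanged. In case (a) player~1 wins $\mathrm{BWMP}$ from $b$, and in case (b) she does not. So $M$ halts if and only if $(G_M,b)$ is a positive instance, and a decision procedure for the bounded window problem in dimension $k\ge3$ would decide the halting problem for two-counter machines.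
\end{proof}

\begin{remark}\label{rem:variants}
The gap between (a) and (b) makes the reduction insensitive to the exact objective. Let $P$ be a property of pairs $(G,s)$ that holds whenever, for some $l$, player~1 can make all positions $j\ge0$ $l$-good, and that implies that she wins $\mathrm{BWMP}$. Then $P$ holds for $(G_M,b)$ if and only if $M$ halts, so $P$ is undecidable. An example is the \emph{direct} bounded window problem, whose objective is the set of plays in which, for some $l$, all positions $j\ge0$ are $l$-good.
\end{remark}

\section{A uniform window size and its consequences}\label{sec:uniform}

In the definition of winning $\mathrm{BWMP}$ the bound $l$ may depend on the play. We show that one $l$ serves all plays, by letting player~2 chain his strategies against $\mathrm{FWMP}(l)$ for larger and larger $l$. To have these strategies we need determinacy of the fixed window games.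

A \emph{finite-memory strategy} of player~1 is given by a finite set $\mathrm{Mem}$, an element $\mu_0$, an update function $\alpha\colon \mathrm{Mem}\times S\to \mathrm{Mem}$ and a move function $\beta\colon \mathrm{Mem}\times S_1\to S$ with $(s,\beta(\mu,s))\in E$. Along a prefix $s_0\dots s_m$ the memory evolves by $\mu_{r+1}=\alpha(\mu_r,s_r)$, and the move at $s_m\in S_1$ is $\beta(\mu_m,s_m)$. The \emph{size} of the memory is $|\mathrm{Mem}|$. A set $\Omega$ of plays is a \emph{co-B\"uchi objective} if there is a deterministic finite automaton that reads the states of a play, and a set of bad automaton states, such that $\Omega$ consists of the plays on which the automaton is in a bad state only finitely often. Such objectives are $\omega$-regular, and the B\"uchi--Landweber theorem gives: from each state, either player~1 wins $\Omega$ with a finite-memory strategy, or player~2 wins the complement of $\Omega$. Determinacy alone also follows from Martin's theorem.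

The set $\mathrm{FWMP}(l)$ is a co-B\"uchi objective. Whether $j$ is $l$-good depends only on $s_j\dots s_{j+l}$, so we take the automaton that stores the last $l+1$ states read and is in a bad state when it stores a word $s_j\dots s_{j+l}$ with $j$ not $l$-good.

\begin{proof}[Proof of Theorem~\ref{thm:second}(i)]
Let $W_l$ be the set of states from which player~1 wins $\mathrm{FWMP}(l)$, let $W=\bigcup_lW_l$, and choose $L\ge1$ with $W_l=W$ for all $l\ge L$, which is possible because $W_l\subseteq W_{l+1}\subseteq S$ and $S$ is finite. From $W$ player~1 wins $\mathrm{BWMP}\supseteq\mathrm{FWMP}(L)$. We show that from $s\notin W$ player~2 wins the complement of $\mathrm{BWMP}$.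

For $l\ge L$ and $u\notin W=W_l$, determinacy gives a strategy $\tau_{l,u}$ of player~2 such that no consistent play from $u$ lies in $\mathrm{FWMP}(l)$. To chain these strategies we need to know that they never lead into $W$. Suppose a finite prefix from $u$ consistent with $\tau_{l,u}$ ends in $u'\in W=W_l$, and let $\sigma'$ win $\mathrm{FWMP}(l)$ for player~1 from $u'$. Extend the prefix by letting player~2 follow $\tau_{l,u}$ and player~1 follow $\sigma'$, applied to the history since $u'$. The suffix from $u'$ lies in $\mathrm{FWMP}(l)$, hence so does the whole play by prefix-independence, although it is consistent with $\tau_{l,u}$. This is a contradiction. The equality $W_l=W$, and so the finiteness of $S$, is used here.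

Player~2 plays in stages $l=L,L+1,\dots$. Stage $l$ starts at a position $n_l$ in a state $u\notin W$, with $n_L=0$ and $u=s$. He follows $\tau_{l,u}$, applied to the history since $n_l$, until the first position $n$ such that some $j$ with $n_l\le j\le n-l$ is not $l$-good; he can see this in $s_j\dots s_{j+l}$. Such an $n$ exists, for otherwise the suffix from $n_l$ would be a play from $u$ consistent with $\tau_{l,u}$ in which all positions are $l$-good. Then $s_n\notin W$ by the previous paragraph, and stage $l+1$ starts at $n_{l+1}=n\ge n_l+l$. The resulting play has, for each $l\ge L$, a position $j_l\ge n_l$ that is not $l$-good, and $n_l\to\infty$. By~\eqref{eq:criterion} it lies outside $\mathrm{BWMP}$.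
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}(ii)]
By (i), $(G,s)$ is a positive instance if and only if $s\in W_l$ for some $l$. The fixed window problem is decidable, so the algorithm that tests $s\in W_l$ for $l=1,2,\dots$ and stops at the first success terminates exactly on positive instances. For fixed $k\ge3$, the proof of Theorem~\ref{thm:main} reduces the r.e.-complete halting problem for two-counter machines to the problem in dimension $k$, which is therefore r.e.-complete. If the complement were r.e.\ too, running the two algorithms in parallel would decide the problem, against Theorem~\ref{thm:main}.
\end{proof}

In (iii), a computable function is defined on all instances $(G,s)$. This matters: the search in the proof of (ii) computes the least $l$ on positive instances and diverges on the others.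

\begin{proof}[Proof of Theorem~\ref{thm:second}(iii)]
\emph{Window size.} Suppose $f$ is computable and bounds the least $l$ with $s\in W_l$ on all positive instances. Since the sets $W_l$ increase, $s\in W_{f(G,s)}$ on positive instances, and $s\in W_{f(G,s)}$ implies that the instance is positive. So testing $s\in W_{f(G,s)}$ decides the problem, against Theorem~\ref{thm:main}.

\emph{Memory.} On a positive instance player~1 wins some $\mathrm{FWMP}(l)$ by (i), and she does so with a finite-memory strategy, which also wins $\mathrm{BWMP}$. Suppose $g$ is computable and on every positive instance some strategy with memory of size at most $g(G,s)$ wins $\mathrm{BWMP}$. Up to renaming the memory there are finitely many such strategies, and they can be listed. We show that it is decidable whether a given finite-memory strategy $\sigma$ wins $\mathrm{BWMP}$ from $s$. Then testing all listed strategies decides the problem, which is again a contradiction.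

Form the product game $G_\sigma$ with states $(u,\mu)\in S\times\mathrm{Mem}$, owned by the owner of $u$, and edges $(u,\mu)\to(u',\alpha(\mu,u))$ of weight $w(u,u')$ for $(u,u')\in E$, where $u'=\beta(\mu,u)$ is required if $u\in S_1$. Player~1 has no choice in $G_\sigma$, and its plays from $(s,\mu_0)$ correspond to the plays of $G$ from $s$ consistent with $\sigma$, with the same weights. So $\sigma$ wins if and only if all plays of $G_\sigma$ from $(s,\mu_0)$ lie in $\mathrm{BWMP}$. Let $\mathrm{BWMP}_p$ be the bounded window objective for the weights in dimension $p$ alone. Then $\mathrm{BWMP}=\bigcap_p\mathrm{BWMP}_p$: the inclusion $\subseteq$ holds by definition, and for $\supseteq$ take the maxima of the $k$ window sizes $l$ and of the $k$ starting positions $i$. Hence $\sigma$ wins if and only if, for each $p$, all plays of $G_\sigma$ from $(s,\mu_0)$ lie in $\mathrm{BWMP}_p$. As player~1 has no choice, this says that $k$ instances of the one-dimensional bounded window problem are positive, and that problem is decidable \cite{CDRR}.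
\end{proof}

\begin{thebibliography}{9}

\bibitem{CDRR}
Chatterjee, Doyen, Randour, Raskin,
\emph{Looking at mean-payoff and total-payoff through windows},
Inf.\ Comput.\ 242, 2015.
\texttt{http://www.lsv.fr/\allowbreak\~{}doyen/\allowbreak papers/\allowbreak Looking\_at\_\allowbreak Mean-Payoff\_\allowbreak and\_\allowbreak Total-Payoff\_\allowbreak through\_\allowbreak Windows.pdf}

\bibitem{Minsky}
Minsky, 1967.

\end{thebibliography}
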